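# Random triangles on the sphere and the regular simplices that maximize their area

## The equilateral triangle against the tetrahedron

Place an equilateral triangle on a great circle of the unit sphere $S^2\subset\mathbb R^3$ and choose three corners independently, each of the three vertices with probability $\frac13$. The chosen points span a triangle only if they are distinct, which happens with probability $\frac{6}{27}=\frac29$. The side length is $\sqrt3$, so the area is then $\frac{3\sqrt3}{4}$. For $s>0$ the expected value of $(\text{area})^s$ is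
$$\frac29\Big(\frac{3\sqrt3}{4}\Big)^s .$$

Do the same with the four vertices of an inscribed regular tetrahedron. Three independent choices are distinct with probability $\frac{24}{64}=\frac38$, which is better. But two vertices have inner product $-\frac13$, so the squared side is $2+\frac23=\frac83$ and the area is $\frac{\sqrt3}{4}\cdot\frac83=\frac{2\sqrt3}{3}$, which is smaller. The expected value is $\frac38\big(\frac{2\sqrt3}{3}\big)^s$.

So more vertices give a better chance of a nondegenerate triangle, and fewer vertices give larger triangles. A large exponent $s$ rewards large triangles. The two values agree when $(9/8)^s=27/16$, that is, at $s=\log(27/16)/\log(9/8)\approx4.44247$. Below this exponent the tetrahedron wins, and above it the triangle wins.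

Other configurations compete as well. Take the six vertices of the regular octahedron. Of the $20$ unordered triples, $8$ are faces (side $\sqrt2$, squared area $\frac34$), and $12$ contain an antipodal pair (a right triangle with legs $\sqrt2$, area $1$). For $s=2$ the expected value is $\frac{6}{216}\big(8\cdot\frac34+12\big)=\frac12$, and the tetrahedron gives $\frac38\cdot\frac43=\frac12$ too: a tie. For $s=4$ the octahedron gives $\frac1{36}\big(8\cdot\frac9{16}+12\big)=\frac{11}{24}$, while the tetrahedron gives $\frac38\cdot\frac{16}{9}=\frac23$.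

Which probability measure on the sphere is best for a given $s$? Could some cleverly weighted measure beat both the triangle and the tetrahedron, say near $s=4.44$, where neither of the two is clearly ahead? And what happens in $\mathbb R^n$, where simplices with more vertices enter?

## Energies of regular simplices and the segments they own

Fix $n\ge3$. For $x,y,z\in S^{n-1}$ let $A(x,y,z)$ be the area of the Euclidean triangle with these vertices, and for $s\ge2$ let $A_s=A^s$.

**Definition (energy).** For a Borel probability measure $\mu$ on $S^{n-1}$ put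
$$I_{n,A_s}(\mu)=\int\!\!\int\!\!\int A_s(x,y,z)\,d\mu(x)\,d\mu(y)\,d\mu(z),\qquad \mathcal I(n,A_s)=\sup_\mu I_{n,A_s}(\mu).$$
A measure that attains the supremum is an energy maximizer. We write $\mu^3$ for the product measure.

**Definition (the measures $\Delta_k$).** For $2\le k\le n$, $\Delta_k$ is the uniform measure on the $k+1$ vertices of a regular $k$-simplex inscribed in a great $(k-1)$-sphere $S^{k-1}\subset S^{n-1}$. Thus $\Delta_2$ is the triangle and $\Delta_3$ the tetrahedron of the example.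

Distinct vertices $v_i$ of this simplex have inner product $-\frac1k$, because $0=\langle v_i,\sum_jv_j\rangle=1+k\langle v_i,v_j\rangle$. Hence $|v_i-v_j|^2=2(1+\frac1k)$, and three distinct vertices span an equilateral triangle of area $R_k:=\frac{\sqrt3}{2}\big(1+\frac1k\big)$. Three independent choices are distinct with probability $p_k:=\frac{(k+1)k(k-1)}{(k+1)^3}=\frac{k(k-1)}{(k+1)^2}$. So
$$I_{n,A_s}(\Delta_k)=p_kR_k^s=\Big(\frac{\sqrt3}{2}\Big)^s\varphi_s\big(\tfrac1k\big),\qquad \varphi_s(e):=(1-e)(1+e)^{s-2}.\tag{1}$$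
For the second equality, note $p_k(1+\frac1k)^2=\frac{k-1}{k}$. The comparison of simplices is thus the comparison of values of one function $\varphi_s$ at the points $\frac12,\frac13,\dots,\frac1n$.

**Shape of $\varphi_s$.** Since $\varphi_s'(e)=(1+e)^{s-3}\big[(s-3)-(s-1)e\big]$, for $s>3$ the function $\varphi_s$ is strictly increasing on $[0,e^*(s)]$ and strictly decreasing on $[e^*(s),1]$, where
$$e^*(s)=\frac{s-3}{s-1}=1-\frac2{s-1}\in(0,1),$$
and $e^*$ is strictly increasing in $s$.

**Definition (phase transition points).** The ratio $\varphi_s(\frac1k)/\varphi_s(\frac1{k+1})$ is a constant times $\big(\frac{1+1/k}{1+1/(k+1)}\big)^{s-2}$, hence continuous and strictly increasing in $s$. For $2\le k\le n-1$, $s_k^*$ is the exponent at which it equals $1$. By convention $s_1^*=\infty$ and $s_n^*=2$.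

To locate $s_k^*$, evaluate the ratio at three exponents. At $s=3$, $\varphi_3(e)=1-e^2$ decreases on $[0,1]$, so the ratio is less than $1$. At $s=4$, $\varphi_4'(e)=(1+e)(1-3e)$, so $\varphi_4$ peaks at $\frac13$; the ratio is greater than $1$ if $k\ge3$ and less than $1$ if $k=2$. At $s=5$, $\varphi_5'(e)=(1+e)^2(2-4e)$, so $\varphi_5$ peaks at $\frac12$, and the ratio is greater than $1$ for $k=2$. Hence $s_k^*$ exists, is unique, and
$$3<s_k^*<4\quad(k\ge3),\qquad 4<s_2^*<5.\tag{2}$$
For instance, solving for the exponent gives $s_k^*=2+\log\frac{k^2}{k^2-1}\Big/\log\frac{(k+1)^2}{k(k+2)}$, so that $s_2^*\approx4.442$ and $s_3^*\approx3.825$.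

At $s=s_k^*$ the function takes the same value at $\frac1{k+1}$ and at $\frac1k$, so its peak lies strictly between them: $\frac1{k+1}<e^*(s_k^*)<\frac1k$. Since $e^*$ is increasing, $s_k^*$ is strictly decreasing in $k$. Put
$$J_k:=\Big(\frac1{k+1},\frac1k\Big),\qquad C_k:=\varphi_{s_k^*}\big(\tfrac1k\big)=\varphi_{s_k^*}\big(\tfrac1{k+1}\big).$$
The monotonicity of $\varphi_{s_k^*}$ on either side of its peak gives
$$\varphi_{s_k^*}(e)\le C_k\ \text{ for } e\in[0,1]\setminus J_k,\ \text{ with equality only for } e=\tfrac1{k+1},\tfrac1k,\tag{3}$$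
whereas $\varphi_{s_k^*}(e)>C_k$ for every $e\in J_k$. Keep this last fact in mind.

For $2\le j\le n-1$, $\Delta_j$ is at least as good as $\Delta_{j+1}$ exactly when $s\ge s_j^*$. If $s_k^*\le s\le s_{k-1}^*$, then $s\ge s_j^*$ for $k\le j\le n-1$ and $s\le s_j^*$ for $2\le j\le k-1$, so $\Delta_k$ has the greatest energy among $\Delta_2,\dots,\Delta_n$. This gives the partition
$$[2,\infty)=[2,s_{n-1}^*]\cup[s_{n-1}^*,s_{n-2}^*]\cup\dots\cup[s_2^*,\infty),$$
in which $\Delta_k$ is the best simplex on the $k$-th segment $[s_k^*,s_{k-1}^*]$. For $n=4$: $\Delta_4$ on $[2,s_3^*]$, $\Delta_3$ on $[s_3^*,s_2^*]$, $\Delta_2$ on $[s_2^*,\infty)$.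

Being best among simplices says nothing about other measures. The source "Semidefinite Programming Bounds for Energy" is where the problem comes from: prove or disprove that $\Delta_k$ beats every measure on its segment. Quoted with the problem are the cases $s=4$ (attained by $\Delta_3$) and $s\ge6$ (attained by $\Delta_2$). The statement is true, and the proof below does not use these cases; it contains them.

**Theorem 1.** Let $n\ge3$ and $2\le k\le n$. For every $s\in[s_k^*,s_{k-1}^*]$ with $s<\infty$,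
$$I_{n,A_s}(\Delta_k)=\mathcal I(n,A_s).$$

## From areas to products of sides, and only at the transition exponents

Two reductions come first. One replaces the area by a kernel that is a polynomial in inner products at $s=3$. The other shows that only the $n-1$ exponents $s_k^*$ matter.

For $x,y,z\in S^{n-1}$ put
$$\alpha=1-\langle x,y\rangle=\tfrac12|x-y|^2,\quad\beta=1-\langle x,z\rangle,\quad\gamma=1-\langle y,z\rangle,\quad Q=\alpha\beta\gamma .$$

**Lemma 2.** $A\le\frac{\sqrt3}{2}Q^{1/3}$, and if $Q>0$, equality holds if and only if the triangle is equilateral. Moreover $Q^{1/3}\le\frac{\alpha+\beta+\gamma}{3}\le\frac32$, so $A\le\frac{3\sqrt3}{4}=R_2$.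

*Proof.* Let the triangle be nondegenerate with sides $\ell_1,\ell_2,\ell_3$ and opposite angles $\omega_1,\omega_2,\omega_3$. Multiplying $A=\frac12\ell_1\ell_2\sin\omega_3$ and its two analogues gives $A^3=\frac18(\ell_1\ell_2\ell_3)^2\sin\omega_1\sin\omega_2\sin\omega_3$. Since $\log\sin$ is strictly concave on $(0,\pi)$ and the angles sum to $\pi$, the product of sines is at most $(\sqrt3/2)^3$, with equality only for equal angles. Also $(\ell_1\ell_2\ell_3)^2=8Q$. So $A^3\le Q(\sqrt3/2)^3$. If $A=0$ the bound is trivial, and it is strict when $Q>0$.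

The first inequality for $Q^{1/3}$ is AM–GM. For the second, $0\le|x+y+z|^2=3+2(3-\alpha-\beta-\gamma)$ gives $\alpha+\beta+\gamma\le\frac92$. $\square$

Put
$$E_s(\mu)=\int Q^{s/3}\,d\mu^3 .$$
Lemma 2 gives
$$I_{n,A_s}(\mu)\le\Big(\frac{\sqrt3}{2}\Big)^sE_s(\mu),\quad\text{with equality for every }\Delta_k,\tag{4}$$
because the triples of $\Delta_k$ are either equilateral or have $A=Q=0$. By (1), $E_s(\Delta_k)=\varphi_s(\frac1k)$.

**Proposition 3.** Let $2\le k\le n-1$ and $s=s_k^*$. Then $\sup_\mu E_s(\mu)=C_k$.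

**Proof that Proposition 3 implies Theorem 1.** We show that $\Delta_k$ is optimal at the finite endpoints of its segment, and then interpolate.

**Step 1: the transition exponents.** This step settles every endpoint $s_k^*$ with $2\le k\le n-1$. At $s=s_k^*$, (4) and Proposition 3 give $I_{n,A_s}(\mu)\le(\sqrt3/2)^sC_k=I_{n,A_s}(\Delta_k)=I_{n,A_s}(\Delta_{k+1})$. So both simplices are maximizers there.

**Step 2: the exponent $s=2$.** This step settles the left endpoint of the first segment, where $A^2$ is a polynomial. With $u=y-x$ and $w=z-x$ we have $4A^2=|u|^2|w|^2-\langle u,w\rangle^2$, $|u|^2=2\alpha$, $|w|^2=2\beta$, and $\langle u,w\rangle=\frac12(|u|^2+|w|^2-|u-w|^2)=\alpha+\beta-\gamma$. Hence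
$$4A^2=4\alpha\beta-(\alpha+\beta-\gamma)^2=2(\alpha\beta+\beta\gamma+\gamma\alpha)-\alpha^2-\beta^2-\gamma^2 .$$
Writing $\alpha=1-p$, $\beta=1-q$, $\gamma=1-r$ with $p=\langle x,y\rangle$, $q=\langle x,z\rangle$, $r=\langle y,z\rangle$, this becomes
$$4A^2=3-2(p+q+r)+2(pq+qr+rp)-(p^2+q^2+r^2).$$
Let $m=\int x\,d\mu$ and $M=\int xx^T\,d\mu$. Then $\int p\,d\mu^3=|m|^2$, $\int pq\,d\mu^3=\int\langle x,m\rangle^2d\mu(x)=\langle m,Mm\rangle$ and $\int p^2\,d\mu^3=\operatorname{tr}M^2$; the other pairs are the same by symmetry. So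
$$I_{n,A_2}(\mu)=\tfrac34\big(1-2|m|^2+2\langle m,Mm\rangle-\operatorname{tr}M^2\big).\tag{5}$$
The matrix $M$ is positive semidefinite with $\operatorname{tr}M=\int|x|^2d\mu=1$. Hence $M\le\mathrm{Id}$, so $\langle m,Mm\rangle\le|m|^2$, and $\operatorname{tr}M^2\ge\frac1n(\operatorname{tr}M)^2=\frac1n$ by Cauchy–Schwarz. Therefore $I_{n,A_2}(\mu)\le\frac34(1-\frac1n)=I_{n,A_2}(\Delta_n)$.

**Step 3: between two finite endpoints.** This step fills in the segments with $k\ge3$. Let $s'<s''$ be the endpoints; by Steps 1 and 2, $\Delta_k$ is a maximizer at both. For $s=(1-t)s'+ts''$ with $0<t<1$, Hölder's inequality gives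
$$I_{n,A_s}(\mu)\le I_{n,A_{s'}}(\mu)^{1-t}I_{n,A_{s''}}(\mu)^t\le(p_kR_k^{s'})^{1-t}(p_kR_k^{s''})^t=p_kR_k^s=I_{n,A_s}(\Delta_k).\tag{6}$$
The interpolation loses nothing because on $\Delta_k$ the area takes only the values $0$ and $R_k$.

**Step 4: the unbounded segment.** This step treats $k=2$, $s\ge s_2^*$. Since $A\le R_2$,
$$I_{n,A_s}(\mu)\le R_2^{\,s-s_2^*}I_{n,A_{s_2^*}}(\mu)\le R_2^{\,s-s_2^*}\,p_2R_2^{s_2^*}=I_{n,A_s}(\Delta_2).\tag{7}$$
$\square$

It remains to prove Proposition 3. The lower bound $\sup E_s\ge C_k$ is clear, since $\Delta_k$ and $\Delta_{k+1}$ have $E_s=C_k$.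

## Why a maximizer of $E_s$ has its barycenter at the origin

The barycenter $m$ enters every expansion in inner products. This section shows that for a maximizer it vanishes.

Recall that the Borel probability measures on $S^{n-1}$ form a weak-$*$ compact set, and that $\mu\mapsto\int F\,d\mu^3$ is weak-$*$ continuous for continuous $F$, since by Stone–Weierstrass $F$ is a uniform limit of finite sums of products $g(x)h(y)l(z)$. So $E_s$ has a maximizer. Recall also that a closed set of full measure contains the support.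

**Lemma 4.** Let $s\ge3$ and let $\mu$ maximize $E_s$. Then $m=\int x\,d\mu=0$.

*Proof.* **Step 1: a smooth extension of the kernel.** We need gradients, so we extend $Q^{s/3}$ off the sphere in a translation invariant way. Let $q=s/3\ge1$ and
$$F(x,y,z)=8^{-q}\big(|x-y|\,|y-z|\,|z-x|\big)^{2q}\quad\text{on }(\mathbb R^n)^3 .$$
Since $2q>1$, $F$ is $C^1$, and on the sphere $F=8^{-q}(8Q)^q=Q^{s/3}$. Put $E=E_s(\mu)$, which is positive because $E_s(\Delta_2)>0$, and $U(x)=\iint F(x,y,z)\,d\mu(y)\,d\mu(z)$, which is $C^1$ on $\mathbb R^n$.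

**Step 2: $U$ is maximal on the support.** This is the first-order condition in $\mu$. For $x\in S^{n-1}$,
$$E_s\big((1-t)\mu+t\delta_x\big)=(1-t)^3E+3t(1-t)^2U(x)+O(t^2),$$
and maximality forces the derivative $3(U(x)-E)$ at $t=0^+$ to be at most $0$. So $U\le E$ on $S^{n-1}$. Since $\int U\,d\mu=E$, we get $U=E$ $\mu$-almost everywhere, and by continuity on $\operatorname{supp}\mu$. So each $x\in\operatorname{supp}\mu$ maximizes $U$ on the sphere, and by Lagrange multipliers $\nabla U(x)=c(x)x$ with $c(x)=\langle x,\nabla U(x)\rangle$.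

**Step 3: the multiplier is constant.** We compute $c(x)$. For $x\notin\{y,z\}$,
$$\nabla_xF=2qF\Big[\frac{x-y}{|x-y|^2}+\frac{x-z}{|x-z|^2}\Big],\tag{8}$$
and $\nabla_xF=0$ if $x\in\{y,z\}$, because then $F$ vanishes to order at least $2q>1$. On the sphere $\langle x,x-y\rangle=\frac12|x-y|^2$, so $\langle x,\nabla_xF\rangle=2qF$ in all cases. Integrating, $c(x)=2qU(x)=2qE$ for $x\in\operatorname{supp}\mu$.

**Step 4: translation invariance.** We integrate $\nabla U(x)=2qE\,x$ over $\mu$. By the symmetry of $F$, the integrals of $\nabla_xF,\nabla_yF,\nabla_zF$ against $\mu^3$ coincide, and $(\nabla_x+\nabla_y+\nabla_z)F=0$ by translation invariance. Hence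
$$2qE\,m=\int\nabla U\,d\mu=\int\nabla_xF\,d\mu^3=\tfrac13\int(\nabla_x+\nabla_y+\nabla_z)F\,d\mu^3=0 .$$
Since $qE>0$, $m=0$. $\square$

## Moment bounds at the exponents $3$, $4$ and $5$

From now on call $\mu$ centered if $m=0$, and let $\lambda_1,\dots,\lambda_d>0$ be the positive eigenvalues of $M=\int xx^T\,d\mu$. In an eigenbasis with coordinates $x_i$ we have $\int x_ix_j\,d\mu=\lambda_i\delta_{ij}$. Coordinates with eigenvalue $0$ vanish almost everywhere, so $\sum_{i\le d}x_i^2=1$ almost everywhere and $\sum_i\lambda_i=1$. Put $t_j=\sum_i\lambda_i^j$.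

*Example.* For $\Delta_k$, using $\sum_jv_j=0$,
$$Mv_i=\frac1{k+1}\sum_jv_j\langle v_j,v_i\rangle=\frac1{k+1}\Big(v_i-\frac1k\sum_{j\ne i}v_j\Big)=\frac1{k+1}\Big(1+\frac1k\Big)v_i=\frac1kv_i .$$
So the positive eigenvalues are $k$ copies of $\frac1k$, and $t_2=\frac1k$, $t_3=\frac1{k^2}$, $t_4=\frac1{k^3}$. In particular $E_s(\Delta_k)=\varphi_s(t_2)$, which suggests that $t_2$ is the right variable.

By (2) we need $E_s$ for $s$ between $3$ and $5$. At $s=3$ the kernel is the polynomial $Q$. At $s=4$ and $s=5$ it is not a polynomial, but it lies below one. Put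
$$Y=\int Q\,d\mu^3,\qquad Z=\int\alpha^2\beta\gamma\,d\mu^3,\qquad W=\int\alpha^2\beta^2\gamma\,d\mu^3 .$$
By AM–GM, $Q^{4/3}\le Q\frac{\alpha+\beta+\gamma}3$ and $Q^{5/3}\le Q\frac{\alpha\beta+\beta\gamma+\gamma\alpha}3$, with equality for equilateral triples. By symmetry, $E_3=Y$, $E_4\le Z$, $E_5\le W$. Hölder's inequality then gives
$$E_s\le Y^{4-s}Z^{s-3}\ (3\le s\le4),\qquad E_s\le Z^{5-s}W^{s-4}\ (4\le s\le5).\tag{9}$$

**Lemma 5.** For centered $\mu$:

- (a) $Y=1-t_3$;
- (b) $Z\le1+t_2-t_3-t_4$;
- (c) $W\le1+\big(2+\frac12\xi^3\big)t_2-\big(2+\frac32\xi\big)t_4$ for every $\xi\in(0,1]$.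

*Proof.* **Step 1: exact formulas for $Y$ and $Z$.** We integrate out $z$ first, because it occurs only in $\beta\gamma$. Since $m=0$,
$$\int(1-\langle x,z\rangle)(1-\langle z,y\rangle)\,d\mu(z)=1+\langle x,My\rangle .$$
Write $u=\langle x,y\rangle$. We have $\iint u=0$, $\iint\langle x,My\rangle=\langle m,Mm\rangle=0$, $\iint u^2=t_2$, and $\iint u\langle x,My\rangle=\sum_{i,k}\lambda_k\big(\int x_ix_k\,d\mu\big)^2=t_3$. Therefore
$$Y=\iint(1-u)(1+\langle x,My\rangle)=1-t_3,$$
$$Z=\iint(1-2u+u^2)(1+\langle x,My\rangle)=1+t_2-2t_3+\theta,\tag{10}$$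
where
$$\theta=\iint u^2\langle x,My\rangle=\sum_{i,j,k}\lambda_kT_{ijk}^2,\qquad T_{ijk}=\int x_ix_jx_k\,d\mu .$$

**Step 2: the third moments.** The only unknown in (10) is $\theta$, and we bound it by fourth moments. The functions $1,\phi_1,\dots,\phi_d$ with $\phi_i=x_i/\sqrt{\lambda_i}$ are orthonormal in $L^2(\mu)$; orthogonality to $1$ is where $m=0$ enters. Let $\tau_{ijk}=\int\phi_i\phi_j\phi_k\,d\mu$ and $N_{ij}=\int\phi_i^2\phi_j^2\,d\mu$. The coefficients of $\phi_i\phi_j$ along this system are $\delta_{ij}$ and $\tau_{ijk}$, so Bessel's inequality reads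
$$\delta_{ij}+\sum_k\tau_{ijk}^2\le N_{ij}.\tag{11}$$
Since $T_{ijk}^2=\lambda_i\lambda_j\lambda_k\tau_{ijk}^2$ and $\tau_{ijk}$ is symmetric in its indices,
$$\theta=\sum\lambda_i\lambda_j\lambda_k^2\tau_{ijk}^2=\tfrac13\sum\lambda_i\lambda_j\lambda_k(\lambda_i+\lambda_j+\lambda_k)\tau_{ijk}^2 .$$
With $p=\lambda_i\lambda_j$, $q=\lambda_j\lambda_k$, $r=\lambda_k\lambda_i$ the weight is $pq+qr+rp\le p^2+q^2+r^2$. Using the symmetry again and then (11),
$$\theta\le\tfrac13\sum(\lambda_i^2\lambda_j^2+\lambda_j^2\lambda_k^2+\lambda_k^2\lambda_i^2)\tau_{ijk}^2=\sum\lambda_i^2\lambda_j^2\tau_{ijk}^2\le\sum_{i,j}\lambda_i^2\lambda_j^2(N_{ij}-\delta_{ij})=q_4-t_4,$$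
where, since $\lambda_i^2\lambda_j^2\phi_i^2\phi_j^2=\lambda_i\lambda_jx_i^2x_j^2$,
$$q_4:=\sum_{i,j}\lambda_i^2\lambda_j^2N_{ij}=\int\langle x,Mx\rangle^2\,d\mu .$$

**Step 3: the fourth moment.** We bound $q_4$ by power sums. By Cauchy–Schwarz and $|x|=1$, $\langle x,Mx\rangle^2\le|Mx|^2$, and $\int|Mx|^2d\mu=\sum\lambda_i^2\lambda_i=t_3$. So
$$q_4\le t_3,\qquad\theta\le t_3-t_4.\tag{12}$$
Inserting this in (10) gives (b).

**Step 4: an exact formula for $W$.** Here $y$ and $z$ play the same role, so we fix $x$ and integrate them separately. With $v(x)=\int\langle x,y\rangle^2y\,d\mu(y)$,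
$$\int(1-\langle x,y\rangle)^2d\mu(y)=1+\langle x,Mx\rangle,\qquad\int(1-\langle x,y\rangle)^2y\,d\mu(y)=v(x)-2Mx .$$
Since $\gamma=1-\langle y,z\rangle$,
$$W=\int\Big[(1+\langle x,Mx\rangle)^2-|v(x)-2Mx|^2\Big]d\mu=1+2t_2+q_4-4t_3+4\theta-\int|v|^2d\mu .$$
We used $\int\langle x,Mx\rangle d\mu=t_2$, $\int|Mx|^2d\mu=t_3$ and $\int\langle Mx,v\rangle d\mu=\iint u^2\langle Mx,y\rangle=\theta$.

**Step 5: removing $v$.** We need a lower bound for $\int|v|^2$ in terms of $\theta$ and $t_3$. For real $c$, $|v-cMx|^2\ge0$ gives $\int|v|^2\ge2c\theta-c^2t_3$. Take $c=1-\xi$, so that $4-2c=2+2\xi\ge0$ and (12) may be applied to $\theta$: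
$$W\le1+2t_2+\big[1-4+(1-\xi)^2+2+2\xi\big]t_3-(2+2\xi)t_4=1+2t_2+\xi^2t_3-(2+2\xi)t_4 .$$
Finally $\lambda^3\le\frac12(\lambda^4/\xi+\xi\lambda^2)$ gives $\xi^2t_3\le\frac12\xi t_4+\frac12\xi^3t_2$, which is (c). $\square$

*Where the choice of $c$ comes from.* For $\Delta_k$ and $x=v_i$, $v(x)=\frac1{k+1}\big(v_i+\frac1{k^2}\sum_{j\ne i}v_j\big)=\frac{1}{k+1}\big(1-\frac1{k^2}\big)v_i=\frac{k-1}{k^2}v_i=\big(1-\frac1k\big)Mx$. So Step 5 is an equality for $\Delta_k$ when $c=1-\frac1k$, that is, $\xi=\frac1k$, and the last inequality of Step 5 is then also an equality, since all $\lambda_i$ equal $\xi$.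

## What the single number $\operatorname{tr}M^2$ can and cannot prove

The natural continuation is to express everything by $e=t_2=\operatorname{tr}M^2$.

**Corollary 6.** Let $\mu$ be centered and $e=t_2$. Then $E_s(\mu)\le\varphi_s(e)$ for $3\le s\le5$.

*Proof.* Jensen's inequality with weights $\lambda_i$ gives $t_3=\sum\lambda_i\cdot\lambda_i^2\ge e^2$ and $t_4=\sum\lambda_i\cdot\lambda_i^3\ge e^3$. By Lemma 5, $Y\le1-e^2=(1-e)(1+e)$ and $Z\le1+e-e^2-e^3=(1-e)(1+e)^2$. Taking $\xi=e\in(0,1]$, $W\le1+2e-2e^3-e^4=(1-e)(1+e)^3$. Insert these in (9). The exponent of $1+e$ is $(4-s)+2(s-3)=s-2$ in the first case and $2(5-s)+3(s-4)=s-2$ in the second. $\square$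

Let $s=s_k^*$ and let $\mu$ be a maximizer of $E_s$, which is centered by Lemma 4. If $e\notin J_k$, then Corollary 6 and (3) give $E_s(\mu)\le C_k$, and we are done.

If $e\in J_k$, the argument stops: there $\varphi_s(e)>C_k$. For $k=2$, for example, the peak is at $e^*(s_2^*)\approx0.419$, where $\varphi_s\approx1.366$, while $C_2\approx1.346$. Nor can one dismiss the case as empty. Put $\Delta_k$ and $\Delta_{k+1}$ on nested great spheres; the mixtures $(1-r)\Delta_k+r\Delta_{k+1}$ are centered, and $e$ varies continuously from $\frac1k$ to $\frac1{k+1}$ as $r$ runs from $0$ to $1$. So every $e\in J_k$ occurs for centered measures.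

One can see where the loss occurs. Equality in Jensen's inequality $t_3\ge e^2$ requires all positive $\lambda_i$ to be equal, hence equal to $e$; since they sum to $1$, $1/e$ would be an integer. For $e\in J_k$ it is not. So the plan is to replace Jensen by the true minimum of $t_3$ and $t_4$ over probability vectors with $t_2=e$. That minimum sees the integrality of the number of eigenvalues.

## The smallest third and fourth power sums when the second is fixed

For $k\ge2$ and $b\in[0,\frac1{k+1}]$ let $a=\frac{1-b}k$ and $\tau_p(b)=ka^p+b^p$. This is the $p$-th power sum of the vector with $k$ equal entries and one smaller one. Since $a'=-\frac1k$,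
$$\tau_2'=-2(a-b),\qquad\tau_3'=-3(a^2-b^2),\qquad(a+b)'=\frac{k-1}k.\tag{13}$$
Here $a>b$ for $b<\frac1{k+1}$, so $\tau_2$ decreases strictly from $\tau_2(0)=\frac1k$ to $\tau_2(\frac1{k+1})=\frac1{k+1}$. Thus every $e\in J_k$ is $\tau_2(b)$ for a unique $b\in(0,\frac1{k+1})$.

**Lemma 7.** Let $k\ge2$, let $\lambda$ be a finite probability vector with $t_2=e\in J_k$, and let $b\in(0,\frac1{k+1})$ be determined by $\tau_2(b)=e$. Then $t_3\ge\tau_3(b)$ and $t_4\ge\tau_4(b)$.

*Example.* Let $k=2$, $e=\frac9{25}$. Then $b=\frac15$, $a=\frac25$, since $2\cdot\frac4{25}+\frac1{25}=\frac9{25}$. The lemma gives $t_3\ge\frac{17}{125}=0.136$, while Jensen gives only $t_3\ge e^2=0.1296$.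

*Proof.* **Step 1: a perturbation of three coordinates.** We show that a minimizer cannot have three positive coordinates $x\le y<z$. Fix $p\in\{3,4\}$ and let $\lambda$ minimize $t_p$ among probability vectors of the given length with $t_2=e$; this set is compact. Suppose $\lambda$ has positive coordinates $x\le y<z$, with elementary symmetric functions $\sigma_1,\sigma_2,\sigma_3$. For small $\eta>0$ consider
$$P(T)=(T-x)(T-y)(T-z)+\eta .$$
Then $P(0)=-xyz+\eta<0$, $P(x)=\eta>0$, $P(\frac{y+z}2)<0$, and $P(T)>0$ for large $T$. So $P$ has three positive roots, with elementary symmetric functions $\sigma_1,\sigma_2,\sigma_3-\eta$. By Newton's identities, the power sums of three numbers are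
$$p_2=\sigma_1^2-2\sigma_2,\qquad p_3=\sigma_1^3-3\sigma_1\sigma_2+3\sigma_3,\qquad p_4=\sigma_1^4-4\sigma_1^2\sigma_2+2\sigma_2^2+4\sigma_1\sigma_3 .$$
Replacing $(x,y,z)$ by the roots of $P$ keeps the total mass and $t_2$, and lowers $t_3$ by $3\eta$ and $t_4$ by $4\sigma_1\eta>0$. This contradicts minimality.

**Step 2: the shape of the minimizer.** Order the positive coordinates as $c_1\le c_2\le\dots\le c_r$. By Step 1 applied to $(c_1,c_j,c_{j+1})$ with $j\ge2$, $c_2=\dots=c_r$. So they are $(b',a',\dots,a')$ with $0<b'\le a'$ and $l=r-1\ge0$ copies of $a'$.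

**Step 3: identifying the minimizer.** We use $t_2=e$ to find $l$ and $b'$. If $l=0$, then $e=1\notin J_k$. If $l\ge1$, then $b'\in(0,\frac1{l+1}]$ and $a'=\frac{1-b'}l$, and the monotonicity used for $\tau_2$ (with $l$ in place of $k$) gives $e\in[\frac1{l+1},\frac1l)$. As $e\in J_k$, this forces $l=k$. Since $e>\frac1{k+1}$, we have $b'<\frac1{k+1}$, so $b'=b$ and $a'=a$ by uniqueness. The minimum of $t_p$ is therefore $\tau_p(b)$. $\square$

## Closing the window $J_k$ for $k\ge3$

Let $k\ge3$, $s=s_k^*$, $\delta:=s-3\in(0,1)$, let $\mu$ be a centered measure with $e=t_2\in J_k$, and let $b,a$ be as in Lemma 7. We show $E_s(\mu)\le C_k$.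

**Step 1: a bound in the single variable $b$.** We bring $Z$ into a product form that fits $Y$. Chebyshev's sum inequality, $\sum_{i,j}\lambda_i\lambda_j(\lambda_i-\lambda_j)(\lambda_i^2-\lambda_j^2)\ge0$, says $t_4\ge t_2t_3$. So $Z\le1+t_2-t_3-t_2t_3=(1-t_3)(1+t_2)$ by Lemma 5(b). With $Y=1-t_3$, (9) and Lemma 7,
$$E_s(\mu)\le(1-t_3)^{1-\delta}\big[(1-t_3)(1+e)\big]^\delta=(1-t_3)(1+e)^\delta\le\exp f(b),$$
$$f(b):=\log(1-\tau_3(b))+\delta\log(1+\tau_2(b)),\qquad b\in\big[0,\tfrac1{k+1}\big].$$

**Step 2: the endpoint values.** We check that the bound is exact at both simplices. At $b=0$: $\tau_2=\frac1k$, $\tau_3=\frac1{k^2}$, so $e^{f(0)}=(1-\frac1{k^2})(1+\frac1k)^{s-3}=\varphi_s(\frac1k)=C_k$. At $b=\frac1{k+1}$: $\tau_2=\frac1{k+1}$, $\tau_3=\frac1{(k+1)^2}$, so $e^{f}=\varphi_s(\frac1{k+1})=C_k$. Thus it suffices to show that $f$ first decreases and then increases, or is monotone.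

**Step 3: the derivative.** We isolate the factor of $f'$ that decides its sign. By (13),
$$f'=\frac{3(a^2-b^2)}{1-\tau_3}-\frac{2\delta(a-b)}{1+\tau_2}=\frac{2(a-b)}{1+\tau_2}\,(H-\delta),\qquad H=\frac{3(a+b)(1+\tau_2)}{2(1-\tau_3)} .$$
For $b<\frac1{k+1}$ the sign of $f'$ is that of $H-\delta$.

**Step 4: $H$ is strictly increasing.** This gives the single sign change. By (13),
$$(a+b)(\log H)'=\frac{k-1}k-(a^2-b^2)\Big[\frac2{1+\tau_2}+\frac{3(a+b)}{1-\tau_3}\Big].$$
Since $k\ge3$: $a^2-b^2\le a^2\le\frac1{k^2}\le\frac19$; $a+b=\frac{1+(k-1)b}k\le\frac2{k+1}\le\frac12$; and $\tau_3\le\tau_3(0)=\frac1{k^2}\le\frac19$. So the subtracted term is at most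
$$\frac19\Big(2+\frac{3/2}{8/9}\Big)=\frac19\Big(2+\frac{27}{16}\Big)=\frac{59}{144}<\frac12<\frac23\le\frac{k-1}k,$$
and $(\log H)'>0$.

Hence $f'$ changes sign at most once, from $-$ to $+$, and $f\le\max\big(f(0),f(\frac1{k+1})\big)=\log C_k$. So $E_s(\mu)\le C_k$.

## Closing the window $J_2$

Let $k=2$, $s=s_2^*\in(4,5)$, let $\mu$ be centered with $e=t_2\in J_2=(\frac13,\frac12)$, and let $b\in(0,\frac13)$, $a=\frac{1-b}2$ be as in Lemma 7. Since $s$ lies between $4$ and $5$, we now use $Z$ and $W$. The plan is the same: a bound $e^{f(b)}$ that equals $C_2$ at both ends, and a single sign change of $f'$.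

**Step 1: explicit bounds for $Z$ and $W$.** We put the values of Lemma 7 into Lemma 5, with $\xi=a\in[\frac13,\frac12]$. This gives $Z\le\bar Z(b)$ and $W\le\bar W(b)$ with
$$\bar Z=1+\tau_2-\tau_3-\tau_4,\qquad\bar W=1+\big(2+\tfrac12a^3\big)\tau_2-\big(2+\tfrac32a\big)\tau_4,$$
$$\tau_2=\frac{1-2b+3b^2}2,\qquad\tau_3=\frac{1-3b+3b^2+3b^3}4,\qquad\tau_4=\frac{1-4b+6b^2-4b^3+9b^4}8 .$$
For $\bar Z$,
$$8\bar Z=8+4(1-2b+3b^2)-2(1-3b+3b^2+3b^3)-(1-4b+6b^2-4b^3+9b^4)=9+2b-2b^3-9b^4 .$$
For $\bar W$, note $16(2+\frac12a^3)=32+(1-b)^3$ and $16(2+\frac32a)=44-12b$, so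
$$16\bar W=16+\tfrac12\big(32+(1-b)^3\big)(1-2b+3b^2)-\tfrac12(11-3b)(1-4b+6b^2-4b^3+9b^4).$$
Here
$$(1-b)^3(1-2b+3b^2)=1-5b+12b^2-16b^3+11b^4-3b^5,$$
$$(11-3b)(1-4b+6b^2-4b^3+9b^4)=11-47b+78b^2-62b^3+111b^4-27b^5,$$
and therefore
$$16\bar W=27-11b+15b^2+23b^3-50b^4+12b^5 .$$

**Step 2: derivatives and endpoint values.** We factor the derivatives and check exactness at the two ends. Differentiating,
$$8\bar Z'=2-6b^2-36b^3=(1-3b)N_2,\qquad N_2=2+6b+12b^2,$$
$$-16\bar W'=11-30b-69b^2+200b^3-60b^4=(1-3b)N_1,\qquad N_1=11+3b-60b^2+20b^3 .$$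
At the ends, $\bar Z(0)=\frac98=\varphi_4(\frac12)$ and $\bar W(0)=\frac{27}{16}=\varphi_5(\frac12)$. Further, $8\bar Z(\frac13)=9+\frac23-\frac2{27}-\frac19=\frac{256}{27}$, so $\bar Z(\frac13)=\frac{32}{27}=\varphi_4(\frac13)$; and $16\bar W(\frac13)=27-\frac{11}3+\frac53+\frac{23}{27}-\frac{50}{81}+\frac4{81}=\frac{2048}{81}$, so $\bar W(\frac13)=\frac{128}{81}=\varphi_5(\frac13)$.

**Step 3: a bound in the single variable $b$.** By (9), $E_s(\mu)\le e^{f(b)}$ with
$$f(b)=(5-s)\log\bar Z+(s-4)\log\bar W .$$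
Since $\varphi_4^{5-s}\varphi_5^{s-4}=\varphi_s$, Step 2 gives $f(0)=\log\varphi_s(\frac12)=\log C_2$ and $f(\frac13)=\log\varphi_s(\frac13)=\log C_2$. Moreover
$$f'=(1-3b)\Big[(5-s)\frac{N_2}{8\bar Z}-(s-4)\frac{N_1}{16\bar W}\Big].$$
Put $\rho=\dfrac{N_1\cdot8\bar Z}{N_2\cdot16\bar W}$. All four factors are positive on $[0,\frac13]$, as Step 4 will show, so for $b<\frac13$ we have $f'<0$ if and only if $\rho>\frac{5-s}{s-4}$.

**Step 4: $\rho$ is strictly decreasing on $[0,\frac13]$.** This gives the single sign change. We have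
$$(\log\rho)'=\frac{N_1'}{N_1}+\frac{\bar Z'}{\bar Z}-\frac{\bar W'}{\bar W}-\frac{N_2'}{N_2},$$
and we bound the four terms on $[0,\frac13]$.

- $N_1''=-120+120b<0$, so $N_1$ is concave; $N_1(0)=11$ and $N_1(\frac13)=\frac{164}{27}>6$, so $N_1\ge6$. Also $N_1'=3-60b(2-b)\le3$. Thus $N_1'/N_1\le\frac12$.
- $8\bar Z'=2-6b^2-36b^3\le2$, and $8\bar Z\ge9$ because $2b^3+9b^4\le\frac29b+\frac13b\le2b$. Thus $\bar Z'/\bar Z\le\frac29$.
- $-16\bar W'=(1-3b)N_1\ge0$, so $\bar W$ is nonincreasing and $16\bar W\ge\frac{2048}{81}>25$. Also $-16\bar W'\le N_1\le11+3b\le12$. Thus $-\bar W'/\bar W\le\frac{12}{25}$.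
- $N_2\ge2>0$, and $N_2'-2N_2=2+12b-24b^2$ is concave, with values $2$ at $b=0$ and $\frac{10}3$ at $b=\frac13$, hence positive. Thus $N_2'/N_2>2$.

Since $\frac12+\frac29+\frac{12}{25}<2$, we get $(\log\rho)'<0$.

So $f'$ changes sign at most once on $[0,\frac13)$, from $-$ to $+$, and $f\le\max\big(f(0),f(\frac13)\big)=\log C_2$. Hence $E_s(\mu)\le C_2$.

**End of the proof of Proposition 3 and of Theorem 1.** Let $\mu$ be a maximizer of $E_s$ at $s=s_k^*$. It is centered by Lemma 4. If $e=t_2\notin J_k$, Corollary 6 and (3) give $E_s(\mu)\le C_k$; if $e\in J_k$, the last two sections give the same bound. The value $C_k$ is attained by $\Delta_k$ and $\Delta_{k+1}$. This proves Proposition 3, and Theorem 1 follows by the reduction above. $\blacksquare$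

## All energy maximizers

The inequalities used are rigid enough to determine every maximizer. By a rotated copy of $\Delta_j$ we mean its image under a rotation of $\mathbb R^n$. Orthogonal maps give nothing more: the reflection that exchanges two vertices $v_0,v_1$ fixes the other vertices, since $\langle v_i,v_0-v_1\rangle=0$, so it preserves $\Delta_j$ and can be used to correct the determinant.

**Theorem 8.** Let $n\ge3$. For all $s\ge2$,
$$\mathcal I(n,A_s)=\Big(\frac{\sqrt3}2\Big)^s\max_{2\le k\le n}\Big(1-\frac1k\Big)\Big(1+\frac1k\Big)^{s-2}.$$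
The maximizers are exactly the following:

- for $s=2$: the measures with $\int x\,d\mu=0$ and $\int xx^T\,d\mu=\frac1n\mathrm{Id}$;
- for $s=s_k^*$ with $2\le k\le n-1$: the rotated copies of $\Delta_k$ and of $\Delta_{k+1}$;
- for $s$ in the open segment $(s_k^*,s_{k-1}^*)$ with $2\le k\le n$: the rotated copies of $\Delta_k$.

*Proof.* The formula is Theorem 1 together with (1) and the fact that $\Delta_k$ is the best simplex on its segment. That the listed measures are maximizers follows from Theorem 1, and for $s=2$ from (5). We show that there are no others.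

**Step 1: $s=2$.** We read off equality in Step 2 of the reduction. Equality means $\operatorname{tr}M^2=\frac1n$, that is, $M=\frac1n\mathrm{Id}$, and $\langle m,Mm\rangle=|m|^2$, that is, $\frac1n|m|^2=|m|^2$, so $m=0$. (The octahedron and the tetrahedron in $\mathbb R^3$ are both of this kind, which explains the tie we found at the start.)

**Step 2: $s=s_k^*$, the support.** We show that the support is an equidistant set. Let $\mu$ be a maximizer of $I_{n,A_s}$. Then
$$\Big(\frac{\sqrt3}2\Big)^sC_k=I_{n,A_s}(\mu)\le\Big(\frac{\sqrt3}2\Big)^sE_s(\mu)\le\Big(\frac{\sqrt3}2\Big)^sC_k .$$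
So $\mu$ maximizes $E_s$, hence $m=0$ by Lemma 4, and $A=\frac{\sqrt3}2Q^{1/3}$ holds $\mu^3$-almost everywhere. Both sides are continuous, so equality holds on $(\operatorname{supp}\mu)^3$. By Lemma 2, any three distinct support points form an equilateral triangle. There are at least three support points, because the energy is positive. Two distances $|p-q|$ and $|r-w|$ in the support are equal: if the pairs share a point this is one equilateral triangle (or the same pair), and otherwise $|p-q|=|p-r|=|r-w|$. So all distances between distinct support points are equal. By compactness of the sphere the support is finite, say $\{v_0,\dots,v_j\}$ with $j\ge2$, with weights $w_i>0$ and $\langle v_i,v_l\rangle=1-c$ for $i\ne l$.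

**Step 3: $s=s_k^*$, the weights.** We use $m=0$ to identify $\mu$. Taking the inner product of $\sum_lw_lv_l=0$ with $v_i$ gives $w_i+(1-w_i)(1-c)=0$, so $w_i=\frac{c-1}c$ for every $i$. Therefore $w_i=\frac1{j+1}$ and $c=1+\frac1j$. The Gram matrix of the $v_i$ is that of a regular $j$-simplex inscribed in a great $(j-1)$-sphere, so $\mu$ is a rotated copy of $\Delta_j$; its vertices span a $j$-dimensional space, so $2\le j\le n$. Now $\varphi_s(\frac1j)=E_s(\mu)=C_k$, and since $\frac1j\notin J_k$, the equality clause in (3) gives $j\in\{k,k+1\}$.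

**Step 4: open segments with $3\le k\le n$.** We transfer maximality to the endpoints. If $\mu$ is a maximizer at an interior $s$, all inequalities in (6) are equalities; as both exponents $1-t,t$ are positive and the bounds are positive, $\mu$ is a maximizer at both endpoints. If $3\le k\le n-1$, Step 3 says that $\mu$ is a copy of $\Delta_k$ or $\Delta_{k+1}$, and also of $\Delta_{k-1}$ or $\Delta_k$; counting support points, it is a copy of $\Delta_k$. If $k=n$, $\mu$ is a copy of $\Delta_{n-1}$ or $\Delta_n$ and is a maximizer at $s=2$. Since $I_{n,A_2}(\Delta_{n-1})=\frac34\big(1-\frac1{n-1}\big)<\frac34\big(1-\frac1n\big)$, it is a copy of $\Delta_n$.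

**Step 5: the segment $(s_2^*,\infty)$.** We argue in the same way with (7), where equality forces $\mu$ to be a maximizer at $s_2^*$, hence a copy of $\Delta_2$ or $\Delta_3$. For $s>s_2^*$ we have $I_{n,A_s}(\Delta_3)<I_{n,A_s}(\Delta_2)$, because the ratio defining $s_2^*$ is strictly increasing. So $\mu$ is a copy of $\Delta_2$. $\square$

## Products of side lengths

The proof bounded the kernel $Q^{s/3}$, not only the area. For $s\ge3$ this gives a statement about products of sides.

**Theorem 9.** For $n\ge3$ and $s\ge3$,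
$$\sup_\mu\int\big(|x-y|\,|y-z|\,|z-x|\big)^{2s/3}d\mu^3=2^s\max_{2\le k\le n}\Big(1-\frac1k\Big)\Big(1+\frac1k\Big)^{s-2},$$
attained by $\Delta_n$ for $s\in[3,s_{n-1}^*]$ and by $\Delta_k$ for $s\in[s_k^*,s_{k-1}^*]$, $2\le k\le n-1$ (with $s<\infty$). Consequently, for every continuous kernel $f$ with $A^s\le f\le\big(\frac{\sqrt3}2\big)^sQ^{s/3}$, the supremum of $\int f\,d\mu^3$ is $\big(\frac{\sqrt3}4\big)^s$ times the value above, and it is attained by the same $\Delta_k$ on the same segments.

*Proof.* Since $(|x-y||y-z||z-x|)^2=8Q$, the kernel is $2^sQ^{s/3}$, and the claim concerns $\sup_\mu E_s(\mu)$. Recall $E_s(\Delta_k)=\varphi_s(\frac1k)$.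

**Step 1: $s=3$.** This is the new left endpoint. A maximizer of $E_3$ is centered by Lemma 4, so Lemma 5(a), Jensen and $t_2\ge\frac1n$ give $E_3=1-t_3\le1-t_2^2\le1-\frac1{n^2}=\varphi_3(\frac1n)=E_3(\Delta_n)$.

**Step 2: the other exponents.** We repeat the interpolation for $E_s$. At $s=s_k^*$ Proposition 3 gives $\sup E_s=C_k=E_s(\Delta_k)=E_s(\Delta_{k+1})$. Between consecutive endpoints among $3,s_{n-1}^*,\dots,s_2^*$ we use Hölder as in (6): on $\Delta_k$ the kernel $Q$ takes only the value $0$ and one other value, so $E_s(\Delta_k)=p_k(1+\frac1k)^s$ is geometric in $s$. For $s\ge s_2^*$ the bound $Q^{1/3}\le\frac32$ gives $E_s(\mu)\le\big(\frac32\big)^{s-s_2^*}\varphi_{s_2^*}(\frac12)=\varphi_s(\frac12)$. As $\Delta_k$ is the best simplex on its segment, the supremum is $\max_k\varphi_s(\frac1k)$.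

**Step 3: kernels in between.** We use that the two bounds for $f$ agree on simplices. For every $\mu$, $\int f\,d\mu^3\le\big(\frac{\sqrt3}2\big)^sE_s(\mu)\le\big(\frac{\sqrt3}2\big)^s\max_k\varphi_s(\frac1k)$. On every $\Delta_k$ we have $A^s=f=\big(\frac{\sqrt3}2\big)^sQ^{s/3}$ by (4), so the $\Delta_k$ that is optimal for $E_s$ attains this bound. Finally $\big(\frac{\sqrt3}2\big)^s=\big(\frac{\sqrt3}4\big)^s2^s$. $\square$
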